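# A compact null set on which no quasiconformal Jacobian blows up

## 1. The theorem and what it excludes

Throughout, $d\ge 2$, and $|A|$ is the Lebesgue measure of $A\subset\mathbb R^d$. For a quasiconformal (qc) map $f:\mathbb R^d\to\mathbb R^d$ with Jacobian $J_f$, and for $p\in\mathbb R^d$, put
$$L_f(p)=\lim_{r\to0}\ \operatorname*{ess\,inf}_{B(p,r)}J_f\in[0,\infty].$$

**Theorem 1.** For every $d\ge2$ there is a nonempty compact set $E\subset[0,1]^d$ of Lebesgue measure $0$ such that for every qc map $f:\mathbb R^d\to\mathbb R^d$ the set $\{p\in E: L_f(p)<\infty\}$ is dense in $E$.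

Let us unpack this. A qc map is an orientation-preserving homeomorphism of $\mathbb R^d$ in $W^{1,d}_{\rm loc}$ with bounded distortion: $|Df|^d\le K'J_f$ a.e. for some finite $K'$. The limit defining $L_f(p)$ exists because the essential infimum grows as $r$ decreases, and $L_f(p)=\infty$ means: *for every $A$ there is a ball around $p$ on which $J_f\ge A$ almost everywhere.* So $L_f(p)=\infty$ says that $J_f$ tends to infinity at $p$, up to null sets. The theorem fixes one null set $E$, before any map is chosen, and says that no qc map, of whatever distortion, can have $J_f\to\infty$ at all points of a nonempty relatively open piece of $E$.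

The theorem answers a planar question, Question 4.2 in "An $A1$ Weight Not Comparable With Any Quasiconformal Jacobian", http://www.math.stonybrook.edu/~bishop/papers/weight.pdf. A nonnegative locally integrable $w$ is *comparable to a qc Jacobian* if there are a qc map $f$ and $M<\infty$ with $w/M\le J_f\le Mw$ a.e. It *blows up on* $E$ if $w(z)\to\infty$ as $z\to E$. The question asks: is there a compact set $E$ of measure zero such that no locally integrable $w$ which blows up on $E$ is comparable to a qc Jacobian? The answer is yes.

**Corollary 2.** Let $E$ be as in Theorem 1. No locally integrable $w\ge 0$ that blows up on $E$ is comparable to a qc Jacobian. Even the one-sided bound $w\le MJ_f$ a.e. is impossible. The same holds if $w(z)\to\infty$ as $z\to p$ only for every $p\in E\cap V$, where $V$ is an open set meeting $E$.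

*Proof from Theorem 1.* Suppose $w\le MJ_f$ a.e. and let $p\in E\cap V$ (take $V=\mathbb R^d$ for the first two assertions). For every $A$ there is a ball around $p$ on which $w\ge MA$ off $E$. Since $|E|=0$, we get $J_f\ge A$ a.e. on that ball. So $L_f=\infty$ on the nonempty relatively open set $E\cap V$, which contradicts the density in Theorem 1. $\square$

Corollary 2 is not vacuous: weights that blow up on $E$ exist, even very regular ones.

**Corollary 3.** There is an $A_1$ weight on $\mathbb R^d$ that blows up on $E$. It is not comparable to any qc Jacobian.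

Corollary 3 is proved in Section 12. Sections 4 to 11 prove Theorem 1.

## 2. Quasisymmetry, null sets, and a Lipschitz criterion

Let $f$ be qc on $\mathbb R^d$ and $g=f^{-1}$. The proof uses three facts.

**Fact F1.** The map $g$ is qc, and both $f$ and $g$ are $\eta$-quasisymmetric: $|x-y|\le t|x-z|$ implies $|f(x)-f(y)|\le\eta(t)|f(x)-f(z)|$, and likewise for $g$. Here $\eta(t)=C_0\max\{t^{\alpha},t^{1/\alpha}\}$ with $C_0\ge1$, $\alpha\in(0,1]$ depending on $f$. (One $\eta$ serves both maps after enlarging $C_0$ and decreasing $\alpha$.) See Heinonen, *Lectures on Analysis on Metric Spaces*, Ch. 11; for $d=2$ also Astala–Iwaniec–Martin, Ch. 3.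

**Fact F2.** $f,g\in W^{1,d}_{\rm loc}$; both map null sets to null sets; $|Dg|^d\le KJ_g$ a.e. for some $K<\infty$; $0<J_f<\infty$ a.e.; and $J_g(f(x))J_f(x)=1$ for a.e. $x$. See Väisälä, *Lectures on $n$-dimensional Quasiconformal Mappings*.

**Fact F3.** A continuous Sobolev map $g$ with $|Dg|\le c$ a.e. on a ball is $c$-Lipschitz on that ball. Indeed, the mollifications $g*\varphi_\epsilon$ satisfy $|D(g*\varphi_\epsilon)|\le c$ on slightly smaller balls, hence are $c$-Lipschitz there, and they converge to $g$ locally uniformly.

F1 will be used in one way: if $y$ is much closer to $x$ than $z$ is, then $f(y)$ is much closer to $f(x)$ than $f(z)$ is, with a power gain $t^\alpha$. The exponent $\alpha$ depends on $f$ and may be tiny.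

Notation: $\Omega_d$ is the volume of the unit ball of $\mathbb R^d$, and $\omega=\Omega_{d-1}$. In the plane $\Omega_d=\pi$, $\omega=2$. From Section 6 on, where one map $f$ is fixed, $C,c>0$ denote constants that depend only on $d,K,C_0,\alpha$ and may change from line to line. In particular they do not depend on the generation $n$.

## 3. A point and a Cantor set: null sets on which a Jacobian does blow up

**Example: one point.** For $p\in\mathbb R^d$ and $0<a<1$ let $f(x)=(x-p)|x-p|^{a-1}$. At distance $\rho$ from $p$ the radial derivative is $a\rho^{a-1}$ and the $d-1$ tangential stretches are $\rho^{a-1}$. So the distortion is bounded, $f$ is qc, and $J_f=a|x-p|^{d(a-1)}$. Hence $L_f(p)=\infty$, while $L_f(x)=J_f(x)<\infty$ for $x\ne p$. A single point is therefore not the set we want. Applied with $p\in E$, this also shows that in Theorem 1 the words "dense in $E$" cannot be replaced by "all of $E$".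

**Example: a planar Cantor set.** Let $0<s<s'<\frac12$ and let $Q$ be a unit square in $\mathbb R^2$. Cut $Q$ into four quadrants and keep in each the concentric square of side $s$. These are the level-1 squares. Repeat in each of them, scaled. The $4^n$ level-$n$ squares have side $s^n$ and total area $(4s^2)^n\to0$, so the resulting Cantor set $\mathcal C$ is null. I claim that some qc Jacobian blows up on $\mathcal C$.

Let $\varphi$ be piecewise linear and increasing on $[0,\frac14]$, with $\varphi(t)=\frac{s'}{s}t$ for $t\le \frac s2$ and $\varphi$ linear from $\varphi(\frac s2)=\frac{s'}2$ to $\varphi(\frac14)=\frac14$. On a quadrant with centre $c$ put $\Phi(c+v)=c+\varphi(|v|_\infty)\,v/|v|_\infty$. It is the identity on the boundary of the quadrant and a dilation by $s'/s$ on the level-1 square. On the sector $|v|_\infty=v_1$ it reads $(v_1,v_2)\mapsto(\varphi(v_1),\varphi(v_1)v_2/v_1)$, with bounded derivative and Jacobian $\varphi'(v_1)\varphi(v_1)/v_1$. Since $\varphi$ is concave with $\varphi(0)=0$, $\varphi(\frac14)=\frac14$, we have $\varphi(t)\ge t$, so the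 Jacobian is at least some $c_0>0$. So $\Phi$, extended by the identity off $Q$, is qc with some distortion bound $K_\Phi$.

Let $\Psi_n$ be $\Phi$ transplanted by translation and dilation to each level-$n$ square, and the identity elsewhere. Put $f_0=\mathrm{id}$, $f_{n+1}=f_n\circ\Psi_n$. By induction $f_n$ is a dilation by $(s'/s)^n$, up to translation, on each level-$n$ square. So locally $f_n$ is a similarity after $\Phi$ after a similarity, or a similarity, and all $f_n$ have the same distortion bound. Since $f_{n+1}=f_n$ off the level-$n$ squares, and both map a level-$n$ square onto the same square of side $(s')^n$, we have $|f_{n+1}-f_n|\le\sqrt2\,(s')^n$ and $|f_{n+1}^{-1}-f_n^{-1}|\le\sqrt2\,s^n$. So $f_n\to f$ uniformly with $f$ a homeomorphism, and a homeomorphism that is a uniform limit of qc maps with one distortion bound is qc. On a level-$n$ square minus its four level-$(n+1)$ squares, $J_f\ge c_0(s'/s)^{2n}$. The level-$n$ squares form a neighbourhood of $\mathcal C$ for each $n$, so $J_f$ blows up on $\mathcal C$.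

This Cantor set loses a fixed fraction of its area at each step and falls apart into separate squares. The set $E$ of the theorem is different on both counts: at step $n$ one small hole is punched in the middle of each cube, and the fraction of volume lost is about $1/n$, barely enough to reach measure zero.

## 4. The set $E$: holes of relative volume about $1/n$

**Parameters.** Let $\delta_n=2^{-k_n}$ with $k_n=\lceil\log_2(8n^{1/d})\rceil$, so that
$$\tfrac1{16}n^{-1/d}\le\delta_n\le\tfrac18n^{-1/d}.$$
Let $\sigma_n=2^{-n}$ and $r_1=2^{-8}$. Given $r_n$, a power of $2$, put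
$$\tau_n=r_n^{d+1},\qquad j_n=\min\{J\ge1:2^J\ge n/\tau_n\},\qquad \tau_{n,j}=\sigma_n^j\tau_n\ (0\le j\le j_n),$$
$$\lambda_n=\tau_{n,j_n},\qquad r_{n+1}=\lambda_n^{n+2}.$$

The roles are as follows. The cubes of generation $n$ have side $r_n$, and their holes have side $\delta_nr_n$. The $\tau_{n,j}$ are a ladder of intermediate scales between $r_n$ and $r_{n+1}$, from which we shall later pick one depending on $f$. The power $n+2$ makes $r_{n+1}$ so small compared with $\lambda_n$ that any fixed power $(r_{n+1}/\lambda_n)^\alpha$ is negligible.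

All of $\tau_n,\tau_{n,j},\lambda_n,r_{n+1}$ are powers of $2$. Since $\lambda_n\le\tau_n\le r_n^3$, we have $r_{n+1}\le\lambda_n^3\le r_n^9$, and induction gives $r_n\le2^{-8n}$. So $r_n^d\le2^{-16n}\le\frac1{32n}\le\frac12\delta_n$, hence $\tau_n=r_n\cdot r_n^d\le\frac12\delta_nr_n$. Altogether
$$r_{n+1}\le\lambda_n\le\tau_n\le\tfrac12\delta_nr_n\le\tfrac1{16}r_n,\qquad \lambda_n\le2^{-n}.\tag{1}$$
The choice of $\delta_n$ is governed by
$$\sum_n\delta_n^d\ge16^{-d}\sum_n\frac1n=\infty,\qquad \sum_n\delta_n^{d+\alpha}\le\sum_n n^{-1-\alpha/d}<\infty\quad\text{for every }\alpha>0.\tag{2}$$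
The first sum will give $|E|=0$. The second must converge for *every* $\alpha>0$, because $E$ is fixed before $f$, and so before its exponent $\alpha$.

**Sets.** A *generation-$n$ cube* is a closed cube of side $r_n$ with vertices in $r_n\mathbb Z^d$. For such $P$ with centre $c_P$ let $H_P$ be the open concentric cube of side $\delta_nr_n$ (the hole) and $\hat H_P$ the closed concentric cube of side $2\delta_nr_n$. Both lie in $\operatorname{int}P$ since $2\delta_n\le\frac14$. Let $E_0=[0,1]^d$, let $\mathcal G_n$ be the set of generation-$n$ cubes contained in $E_{n-1}$, and put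
$$E_n=\bigcup_{P\in\mathcal G_n}(P\setminus H_P),\qquad E=\bigcap_nE_n.$$

The centre $c_P$ lies in $\frac12r_n\mathbb Z^d$, so the vertices of $H_P$ lie in $\frac12\delta_nr_n\mathbb Z^d\subset r_{n+1}\mathbb Z^d$; the inclusion holds because both spacings are powers of $2$ and $r_{n+1}\le\frac12\delta_nr_n$. Hence $P\setminus H_P$ is the union of the generation-$(n+1)$ cubes in $P$ that do not meet $H_P$. Inductively, $E_n$ is a finite union of generation-$(n+1)$ cubes. Distinct generation-$n$ cubes have disjoint interiors and $H_P\subset\operatorname{int}P$, so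
$$E_n=E_{n-1}\setminus\bigcup_{P\in\mathcal G_n}H_P,\qquad |E_n|=(1-\delta_n^d)|E_{n-1}|.$$
By (2), $|E|=\prod_n(1-\delta_n^d)=0$. The set $E$ is compact, and it is nonempty since no hole meets $\partial[0,1]^d$.

In the plane, $E_1$ is the unit square cut into $2^8\times2^8$ squares. Since $k_1=3$, the middle open square of relative side $\frac18$ is removed from each.

## 5. Portions of $E$ and the reduction to Proposition 4

Theorem 1 is a local statement, so we run the same construction inside one cube.

**Portions.** Fix $m_0\ge1$ and $P_0\in\mathcal G_{m_0}$. Let $F_{m_0}=P_0\setminus H_{P_0}$, and for $n\ge m_0$ let $F_{n+1}$ be the union of $P\setminus H_P$ over all generation-$(n+1)$ cubes $P\subset F_n$. As before, $F_n$ is a nonempty finite union of generation-$(n+1)$ cubes. By induction the cubes used belong to $\mathcal G_{n+1}$, so $F_n\subset E_n\cap P_0$. Also $F_{n+1}=F_n\setminus\bigcup_{P\subset F_n}H_P$, that is,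
$$\mathbb R^d\setminus F_{n+1}\ =\ (\mathbb R^d\setminus F_n)\ \cup\ \bigcup\{H_P:\ P\text{ of generation }n+1,\ P\subset F_n\}.\tag{3}$$
Since $F_n$ decreases, $\operatorname{ess\,inf}_{F_n}J_f$ is nondecreasing in $n$. For example, if $f$ is a dilation by the factor $\mu$, it equals $\mu^d$ for all $n$.

**Proposition 4.** For every qc $f$ and every such $P_0$: $\ \lim_{n\to\infty}\operatorname{ess\,inf}_{F_n}J_f<\infty$.

**Proposition 4 implies Theorem 1.** If Theorem 1 fails for $E$, there are a qc $f$ and an open $V$ with $V\cap E\neq\emptyset$ and $L_f=\infty$ on $V\cap E$. Pick $p\in V\cap E$. Since $p\in E_{m-1}$, it lies in some cube of $\mathcal G_m$. For large $m=m_0$ this cube $P_0$ is contained in $V$. Given $A$, each $p'\in E\cap P_0$ is the centre of an open ball on which $J_f\ge A$ a.e. Let $W_A$ be the union of these balls. Countably many of them already cover $W_A$ (Lindelöf), so $J_f\ge A$ a.e. on $W_A$. The $F_n$ are decreasing compact sets with $\bigcap F_n\subset E\cap P_0\subset W_A$, so $F_n\subset W_A$ for large $n$, and $\operatorname{ess\,inf}_{F_n}J_f\ge A$.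 As $A$ was arbitrary, this contradicts Proposition 4. $\square$

## 6. Displacement quotients of segments in the image

From here to the end of Section 11, suppose that Proposition 4 fails: $\operatorname{ess\,inf}_{F_n}J_f\to\infty$ for some qc $f$ and some $P_0$. Let $g=f^{-1}$. Where $J_f$ is huge, $g$ contracts strongly. So we look at the image side and measure by how much $g$ can move the endpoints of a segment whose $g$-image stays in $F_n$, well away from all holes up to generation $n$.

**Definition.** For $\tau>0$ let $S_n(\tau)$ be the set of closed segments $I=[a,b]\subset\mathbb R^d$ with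
$$|g(a)-g(b)|\ge\tau,\qquad g(I)\subset F_n,\qquad \operatorname{dist}(g(I),\mathbb R^d\setminus F_n)\ge\tau.$$
The *displacement* of $[a,b]$ is $|g(a)-g(b)|$, and its *quotient* is the displacement divided by $|a-b|$. Let $q_n(\tau)$ be the supremum of the quotients over $S_n(\tau)$, and $0$ if $S_n(\tau)=\emptyset$. It is nonincreasing in $\tau$. Put $q_n=q_n(\tau_n)$.

So $q_n(\tau)$ is a Lipschitz constant of $g$ seen at scales $\ge\tau$ and away from the holes. If $f$ were the dilation $x\mapsto x/q$, every quotient would equal $q$.

**Upper bound.** *If $A:=\operatorname{ess\,inf}_{F_n}J_f>0$, then*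
$$q_n(\tau)\le(K/A)^{1/d}\quad\text{for every }\tau>0.\tag{4}$$
By F2, $J_g\le1/A$ a.e. on the open set $f(\operatorname{int}F_n)$, so $|Dg|\le(K/A)^{1/d}$ a.e. there. If $I\in S_n(\tau)$, then $g(I)$ has positive distance from $\mathbb R^d\setminus F_n$, so $I$ is a compact subset of $f(\operatorname{int}F_n)$. Divide $I$ into finitely many pieces, each in a ball inside $f(\operatorname{int}F_n)$, apply F3 on each and add. In particular $q_n\to0$. Moreover, for all large $n$, $q_n(\tau)\le\Lambda:=K^{1/d}$ for all $\tau>0$.

**Lower bound.** *For $n\ge m_0$,*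
$$q_n\ge\tau_n/\operatorname{diam}f(P_0)>0.\tag{5}$$
Any $I\in S_n(\tau_n)$ lies in $f(F_n)\subset f(P_0)$, so its length is at most $\operatorname{diam}f(P_0)$, and it suffices to see that $S_n(\tau_n)\ne\emptyset$. Take a generation-$n$ cube $P$ with $P\setminus H_P\subset F_n$, and let $x_0$ be the centre of a corner subcube of $P$ of side $r_n/4$. This subcube misses $H_P$ because $\delta_n\le\frac18$, so $B(x_0,r_n/8)\subset F_n$. Starting at $f(x_0)$, follow a ray until the first point $b$ with $|g(b)-x_0|=r_n/16$. It exists since $|g|\to\infty$ at $\infty$. The segment $[f(x_0),b]$ has displacement $r_n/16$, and its $g$-image stays in $\bar B(x_0,r_n/16)$, at distance $\ge r_n/16$ from $\mathbb R^d\setminus F_n$. So it lies in $S_n(r_n/16)\subset S_n(\tau_n)$, by (1).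

**Target.** We shall prove:

> There are $n_1$ and $\theta_n\in[0,\tfrac12)$ with $\sum_n\theta_n<\infty$ such that
> $$q_{n+1}\ge(1-\theta_n)(1-2^{-n})\,q_n\quad\text{for all }n\ge n_1.\tag{6}$$

This suffices: $q_{n_1}>0$ by (5), and the product of the factors converges to a positive number. So $\inf_{n\ge n_1}q_n>0$, against $q_n\to0$.

To prove (6) we start from a nearly optimal segment for $q_n$. It may run into holes of the new generation $n+1$, so it need not be admissible for $q_{n+1}$. We must produce an admissible segment of generation $n+1$ whose quotient is almost as good, with relative losses that are *summable in $n$*.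

## 7. The affine model: cutting costs $\delta^d$, detours cost $\delta^{d+1}$

Suppose $g$ were just $g(x)=qx$ near our segment, so $f(x)=x/q$. Write $r=r_{n+1}$, $\delta=\delta_{n+1}$. In the image, the cubes of generation $n+1$ have side $r/q$ and the holes have side $\delta r/q$.

*One line, cut at the holes.* A line parallel to an axis through the centres of a row of cubes meets every hole in the row, in a fraction $\delta$ of its length. Throwing away the pieces inside the holes loses a fraction $\delta_{n+1}\approx n^{-1/d}$ of the displacement. The sum diverges.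

*Many parallel lines, cut at the holes.* Average over a bundle of parallel lines. Take as obstacle around a hole the ball of radius $R=\sqrt d\,\delta r/q$, which contains the image of $\hat H_P$. A fraction about $(qR/r)^{d-1}\approx\delta^{d-1}$ of the lines through a cube meets its obstacle, and each of them loses about a fraction $\delta$. The average loss is of order $\delta^d$, so with $\delta=\delta_{n+1}$ it is of order $1/n$. This still diverges, and it cannot be repaired by another choice of $\delta_n$: by $|E|=\prod(1-\delta_n^d)$, the divergence of $\sum\delta_n^d$ is *equivalent* to $|E|=0$.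

*Many parallel lines, with detours.* Instead of cutting, go around the obstacle by a flat tent. The half-size of the cube gives room $D=r/(2q)$. A tent of height comparable to $R$ over a base of length comparable to $D$ adds, by Pythagoras, a length of order $R^2/D\approx\delta^2r/q$. Only a fraction $\delta^{d-1}$ of the lines needs it, so the average relative cost is of order $\delta^{d+1}$. This is summable by (2).

For a general qc map the gain $R/D$ will not be $\delta$, but quasisymmetry gives $R/D\le C\delta^\alpha$. So we may hope for a cost $\delta^{d+\alpha}$, and (2) was arranged for exactly that. There are two difficulties. First, the images of the holes may be larger than $\delta r/q$; this is handled in Section 9 by deciding hole by hole. Second, we need to bound the *number* of cubes that the bundle meets, and so the size of $g$ on a whole tube. This is handled next, by the choice of the scale.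

## 8. A scale, a segment and a tube

Fix $n\ge m_0$ large, depending on $f$ and $P_0$, and in particular so large that $q_n(\tau)\le\Lambda$ for all $\tau>0$. Write $\sigma=\sigma_n$, $r=r_{n+1}$, $\delta=\delta_{n+1}$, $\lambda=\lambda_n$ and
$$\varepsilon=2\eta(1)\eta(4\sigma)\le C2^{-\alpha n},\qquad\kappa=\eta(2\sqrt d\,\delta)\le C\delta^\alpha.$$
Since $r/\lambda=\lambda^{n+1}\le2^{-n(n+1)}$, also $\eta(2\sqrt d\,r/\lambda)\le C2^{-\alpha n(n+1)}$. So for large $n$
$$\varepsilon\le\tfrac1{16},\quad\sigma\le\tfrac14,\quad\sqrt d\,r<\tfrac\lambda4,\quad4\eta(2\sqrt d\,r/\lambda)\le\sigma,\quad\kappa\le\tfrac1{100},\quad n>\Lambda\operatorname{diam}f(P_0).\tag{7}$$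

**Step 1 (a good scale).** *Purpose: find a scale $\tau$ such that refining it by the factor $\sigma$ at most doubles the best quotient.* There is $0\le j<j_n$ with $q_n(\tau_{n,j+1})\le2q_n(\tau_{n,j})$. Otherwise, by (5) and the choice of $j_n$,
$$\Lambda\ge q_n(\tau_{n,j_n})>2^{j_n}q_n(\tau_n)\ge\frac n{\tau_n}\cdot\frac{\tau_n}{\operatorname{diam}f(P_0)}>\Lambda,$$
a contradiction. Fix such a $j$ and write $\tau=\tau_{n,j}\le\tau_n$ and $\tau'=\sigma\tau=\tau_{n,j+1}$. Since $j+1\le j_n$, we have $\lambda\le\tau'\le\tau$.

**Step 2 (a minimal segment).** *Purpose: choose a nearly optimal segment whose displacement is between $\tau$ and $2\tau$.* We have $q_n(\tau)\ge q_n>0$. Pick $I_0\in S_n(\tau)$ with quotient $Q_0\ge(1-2^{-n})q_n(\tau)$. The pairs $(x,y)\in I_0\times I_0$ with $|g(x)-g(y)|\ge\tau$ and $|g(x)-g(y)|\ge Q_0|x-y|$ form a nonempty compact set. Let $(a,b)$ be such a pair with $|a-b|$ minimal, $I=[a,b]$, and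
$$L=|a-b|>0,\qquad u=|g(a)-g(b)|\ge\tau,\qquad q=u/L\ge Q_0.$$
Since $I\subset I_0$, also $I\in S_n(\tau)$.

Moreover $u<2\tau$. Suppose $u\ge2\tau$. By continuity there is $x\in I$ with $|g(a)-g(x)|=|g(x)-g(b)|$, and this common value is $\ge u/2\ge\tau$. The shorter of $[a,x],[x,b]$ has length $\le L/2$, hence quotient $\ge u/L\ge Q_0$ and displacement $\ge\tau$. This contradicts minimality.

From $q\ge(1-2^{-n})q_n(\tau)$, $q_n(\tau)\ge q_n$ and Step 1,
$$q\ge(1-2^{-n})q_n,\qquad q_n(\tau')\le2q_n(\tau)\le4q.\tag{8}$$

**Step 3 (the tube).** *Purpose: replace the single segment by a bundle of parallel segments on which $g$ behaves almost as on $I$.* Let $e=(b-a)/L$, $h=\sigma L$ and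
$$T=\{a+te+y:\ 0\le t\le L,\ y\perp e,\ |y|\le h\}.$$
Every point of $T$ is within $h$ of $I$. I claim:
$$w\in I,\ |z-w|\le2h\ \Longrightarrow\ |g(z)-g(w)|\le\varepsilon\tau\le\tfrac\tau4,\quad g(z)\in F_n,\quad\operatorname{dist}(g(z),\mathbb R^d\setminus F_n)\ge\tfrac34\tau.\tag{9}$$
One endpoint of $I$, say $a$, has $|a-w|\ge L/2$. From $|a-w|\le|a-b|$ we get $|g(a)-g(w)|\le\eta(1)u$. From $|z-w|\le2\sigma L\le4\sigma|a-w|$ we get $|g(z)-g(w)|\le\eta(4\sigma)\eta(1)u\le\varepsilon\tau$, because $u<2\tau$. The rest follows since $\operatorname{dist}(g(w),\mathbb R^d\setminus F_n)\ge\tau$.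

**Step 4 (the cubes met by the tube).** *Purpose: bound their number by what the affine model predicts.* Let $\mathcal P$ be the set of generation-$(n+1)$ cubes that meet $g(T)$, and $N=\#\mathcal P\ge1$. Since cubes of generation $n+1$ have diameter $\sqrt d\,r<\lambda/4\le\tau/4$, (9) gives $P\subset F_n$ for all $P\in\mathcal P$. These cubes have disjoint interiors and lie in $[0,1]^d$, so $N\le r^{-d}$. The finer bound is
$$N\le C\,q^dh^{d-1}L\,r^{-d}.\tag{10}$$
Up to the constant, this says that $g(T)$ is no larger than if $g$ were $q$-Lipschitz on $T$. *Proof.* The balls $\bar B(w_i,2h)$ with $w_i=a+ihe\in I$, $0\le i\le\lfloor L/h\rfloor$, cover $T$: every point of $T$ is within $\sqrt2\,h$ of some $w_i$. There are at most $1/\sigma+1\le2/\sigma$ of them. Let $m_i=\max_{\bar B(w_i,2h)}|g-g(w_i)|$, attained at $z_i$.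

* If $m_i\ge\tau'$, then $[w_i,z_i]\in S_n(\tau')$: by (9) its image is at distance $\ge\frac34\tau\ge\sigma\tau=\tau'$ from $\mathbb R^d\setminus F_n$. So $m_i\le q_n(\tau')\cdot2h\le8qh$, by (8).
* If $m_i<\tau'$, then $m_i<\sigma\tau\le\sigma u=qh$.

So $m_i\le8qh$ always. Also $\sqrt d\,r\le\lambda\le\tau'\le qh$. Hence the cubes meeting $g(\bar B(w_i,2h))$ lie in $B(g(w_i),10qh)$, and there are at most $\Omega_d(10qh)^dr^{-d}$ of them. Summing over $i$, $N\le C\sigma^{-1}q^dh^dr^{-d}=Cq^dh^{d-1}Lr^{-d}$, since $h/\sigma=L$. $\square$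

The first bullet is the reason for Step 1. Without control of $q_n$ at the finer scale $\tau'$, the map $g$ could move points of the thin tube much faster than $q$ times their distance.

**Step 5 (images of cubes are small).** *Purpose: make sure that each $f(P)$ is at most as large as the tube is thick.* For $P\in\mathcal P$,
$$\operatorname{diam}f(P)\le h.\tag{11}$$
Let $x=g(z)\in P$ with $z\in T$. Since $|g(a)-g(b)|=u$, one endpoint of $I$, say $a$, has $|x-g(a)|\ge u/2\ge\tau/2$; also $|z-a|\le L+h\le2L$. For $x'\in P$ we have $|x'-x|\le\sqrt d\,r\le\frac{2\sqrt d\,r}\tau|x-g(a)|$, so quasisymmetry of $f$ at $x$ gives $|f(x')-f(x)|\le\eta(2\sqrt d\,r/\tau)\cdot2L$. Hence $\operatorname{diam}f(P)\le4L\,\eta(2\sqrt d\,r/\lambda)\le\sigma L=h$ by (7).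

## 9. Balls around the images of the holes, and which of them to cut

**Step 6 (round obstacles).** *Purpose: replace the unknown shapes $f(H_P)$ by balls, each with free room around it.* For $P\in\mathcal P$ put
$$\zeta_P=f(c_P),\qquad R_P=\max_{\hat H_P}|f-\zeta_P|>0,\qquad D_P=\min_{\partial P}|f-\zeta_P|>0.$$

First,
$$f(\hat H_P)\subset\bar B(\zeta_P,R_P),\qquad f(\operatorname{int}\hat H_P)\subset B(\zeta_P,R_P),\qquad B(\zeta_P,D_P)\subset f(\operatorname{int}P).\tag{12}$$
The first inclusion is the definition of $R_P$, and the second follows because $f(\operatorname{int}\hat H_P)$ is open. The ball $B(\zeta_P,D_P)$ is connected, contains $\zeta_P\in f(\operatorname{int}P)$ and misses $f(\partial P)=\partial f(\operatorname{int}P)$; this gives the third. Consequently *the balls $B(\zeta_P,D_P)$, $P\in\mathcal P$, are pairwise disjoint.*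

Second,
$$R_P\le\kappa D_P\le D_P/100.\tag{13}$$
Points of $\hat H_P$ are within $\sqrt d\,\delta r$ of $c_P$, and points of $\partial P$ are at distance at least $r/2$ from it. So F1 applies with $t=2\sqrt d\,\delta$.

Third, crossing the ball $\bar B(\zeta_P,R_P)$ gains little displacement:
$$z,z'\in\bar B(\zeta_P,R_P)\ \Longrightarrow\ |g(z)-g(z')|\le C_2\,\delta r,\qquad C_2=2\eta(1)\sqrt d.\tag{14}$$
Let $R_P=|f(x_R)-\zeta_P|$ with $x_R\in\hat H_P$. Then $|z-\zeta_P|\le|f(x_R)-\zeta_P|$, so quasisymmetry of $g$ at $\zeta_P$ gives $|g(z)-c_P|\le\eta(1)|x_R-c_P|\le\eta(1)\sqrt d\,\delta r$. The same holds for $z'$.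

Fourth,
$$\sum_{P\in\mathcal P}D_P^d\le Ch^{d-1}L.\tag{15}$$
Each $f(P)$ meets $T$ and has diameter $\le h$ by (11). So the disjoint balls $B(\zeta_P,D_P)\subset f(P)$ lie in the closed $h$-neighbourhood of $T$, which has volume at most $\omega(2h)^{d-1}(L+2h)\le Ch^{d-1}L$.

**Step 7 (trimming the tube).** *Purpose: detours need room, and near $\partial T$ there may be none; shrink $T$ slightly so that few obstacles sit at the boundary.* For $t\in\mathbb R$, $y\perp e$ let $\psi(a+te+y)=\min(t,L-t,h-|y|)$. This is a $1$-Lipschitz function on $\mathbb R^d$. For $0\le s\le h/2$ let $T_s=\{\psi\ge s\}\subset T$. For each $P\in\mathcal P$ the set $\psi(\bar B(\zeta_P,D_P/2))$ is a closed interval of length at most $D_P$. Hence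
$$\int_0^{h/2}\ \sum_{P:\,s\in\psi(\bar B(\zeta_P,D_P/2))}R_P^{d-1}\,ds\ \le\ \sum_{P\in\mathcal P}D_PR_P^{d-1}\ \le\ \sum_{P\in\mathcal P}D_P^d,$$
and by (15) there is an $s\in[0,h/2]$ with
$$\sum_{P\in\mathcal P_\partial}R_P^{d-1}\le\frac2h\sum_{P\in\mathcal P}D_PR_P^{d-1}\le Ch^{d-2}L,\qquad\mathcal P_\partial:=\{P\in\mathcal P:\ s\in\psi(\bar B(\zeta_P,D_P/2))\}.\tag{16}$$
Fix this $s$. For every other $P\in\mathcal P$, by connectedness, either $\psi>s$ on $\bar B(\zeta_P,D_P/2)$, so that this ball lies in $T_s$, or $\psi<s$ on it, so that it does not meet $T_s$. Let $\mathcal P_{int}$ be the set of $P$ of the first kind. Those of the second kind will play no role.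

**Two uniform strategies that do not give enough.** Consider $\mathcal P_{int}$, and compare losses with the quantity $U\approx q\cdot Lh^{d-1}$, the total displacement of the bundle.

* *Detours around everything.* As in Section 7, a line that meets $\bar B(\zeta_P,R_P)$ pays an extra length of order $R_P^2/D_P$. Integrated over the lines and multiplied by $q$, this is at most $Cq\sum R_P^{d+1}/D_P\le Cq\,\kappa^{d+1}\sum D_P^d\le C\kappa^{d+1}qh^{d-1}L$, by (13) and (15). So the relative cost is bounded only by $C\delta^{\alpha(d+1)}$. With $\delta_n\approx n^{-1/d}$ this bound is summable only if $\alpha>d/(d+1)$, and for a general $f$ the exponent $\alpha$ may be smaller. The trouble is that nothing prevents $R_P$ from being large compared with the affine value $\delta r/q$.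
* *Cutting everything.* By (14) a cut loses displacement at most $C_2\delta r$ and deletes the chord inside the ball. Suppose the obstacles all satisfy $R_P\le C\delta r/q$, as in the affine model. Then the integrated loss is bounded by $C\delta r\sum R_P^{d-1}\le C\delta r\,N(\delta r/q)^{d-1}\le C\delta^dqh^{d-1}L$, by (10). The relative bound is $C\delta^d$, with divergent sum, exactly as in Section 7.

Now put the two together. If $R_P$ is small, of order at most $\delta r/q$, then a detour is cheap: by (10) and (13) the relative cost is at most $C\kappa\delta^d\le C\delta^{d+\alpha}$. If $R_P$ is much larger than $\delta r/q$, then crossing the ball is a bad bargain for the line: the mean chord is of order $R_P$, and it yields a displacement of at most $C_2\delta r$, much less than $qR_P$. Cutting then *improves* the average quotient, because more length is removed than the displacement is worth. So every obstacle is harmless once it is treated in the right way.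

**Step 8 (the threshold).** *Purpose: fix the dividing line so that cutting is never a net loss.* With $\Gamma=2C_2\omega/\Omega_d$ put
$$\mathcal P_{big}=\{P\in\mathcal P_{int}:\ qR_P\ge\Gamma\delta r\},\qquad\mathcal P_{sm}=\{P\in\mathcal P_{int}:\ qR_P<\Gamma\delta r\}.$$

## 10. Cuts and tents on parallel lines

Let $D'=\{y\perp e:|y|\le h-s\}$. Its measure in $e^\perp\cong\mathbb R^{d-1}$ is $|D'|=\omega(h-s)^{d-1}\ge ch^{d-1}$. For $y\in D'$ let $I_y=[a_y,b_y]$ with $a_y=a+se+y$, $b_y=a+(L-s)e+y$. This is the intersection of $T_s$ with the line $a+y+\mathbb Re$. Since $|a_y-a|,|b_y-b|\le s+|y|\le h$, (9) gives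
$$|g(b_y)-g(a_y)|\ge u-2\varepsilon\tau\ge(1-2\varepsilon)u.\tag{17}$$

**Step 9 (the operations).** *Purpose: turn $I_y$ into finitely many segments in $T_s$ that avoid all open balls $B(\zeta_P,R_P)$.* Take each $P\in\mathcal P$ such that $I_y$ meets $\bar B(\zeta_P,R_P)$. Then $P\in\mathcal P_\partial\cup\mathcal P_{int}$, because $I_y\subset T_s$.

*Cut, if $P\in\mathcal P_\partial\cup\mathcal P_{big}$.* Delete the (possibly degenerate) segment $I_y\cap\bar B(\zeta_P,R_P)$ and replace each remaining part by its closure. By (14) the deleted segment has displacement at most $C_2\delta r$. The new endpoints lie on the sphere $\partial B(\zeta_P,R_P)$, so the remaining closed parts do not meet the open ball $B(\zeta_P,R_P)$.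

*Tent, if $P\in\mathcal P_{sm}$.* Write $R,D,\zeta$ for $R_P,D_P,\zeta_P$. Since $\bar B(\zeta,D/2)\subset T_s$, the whole chord $[p,p']$ of this ball on the line lies in $I_y$. Let $m$ be the foot of the perpendicular from $\zeta$ to the line, and $s'=|m-\zeta|\le R$. Then, by (13),
$$|p-m|=|p'-m|=\ell:=\sqrt{D^2/4-s'^2}\ \ge\ D/4\ \ge\ 25R.$$
Let $\nu=(m-\zeta)/s'$ (if $s'=0$, any fixed unit vector $\perp e$) and $z=m+4R\nu$. Replace $[p,p']$ by $[p,z]\cup[z,p']$. Three things are to be checked.

* *Containment.* $|z-\zeta|=4R+s'\le5R\le D/2$, so by convexity the tent lies in $\bar B(\zeta,D/2)\subset T_s$.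
* *Avoidance.* In the plane with origin $m$ and axes $e,\nu$ we have $p,p'=(\mp\ell,0)$, $z=(0,4R)$, $\zeta=(0,-s')$. The line $pz$ is $4Rx-\ell y+4R\ell=0$, so its distance from $\zeta$ is
$$\frac{(4R+s')\ell}{\sqrt{\ell^2+16R^2}}\ \ge\ \frac{4R}{\sqrt{1+16/625}}=4R\cdot\frac{25}{\sqrt{641}}>R,$$
and the same holds for $zp'$ by symmetry. So the tent avoids $\bar B(\zeta,R)$.
* *Cost.* The length increases by $2(\sqrt{\ell^2+16R^2}-\ell)\le16R^2/\ell\le64R^2/D$.

All changes belonging to $P$ take place inside $\bar B(\zeta_P,D_P/2)$. These closed balls are pairwise disjoint by (12), so the operations do not interact. A cut increases the number of segments by at most $1$, a tent by at most $3$. The result is a family $\mathcal K_y$ of at most $1+3N$ closed segments contained in $T_s$, none of which meets any open ball $B(\zeta_P,R_P)$, $P\in\mathcal P$.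

**Step 10 (admissibility).** *Purpose: show that the new segments count for $q_{n+1}$.* I claim:
$$I'\in\mathcal K_y\text{ with displacement}\ge\tau_{n+1}\ \Longrightarrow\ I'\in S_{n+1}(\tau_{n+1}).\tag{18}$$
By (3) we must bound the distance of $g(I')$ from $\mathbb R^d\setminus F_n$ and from the holes of generation $n+1$.

* Since $I'\subset T$, (9) gives $g(I')\subset F_n$, at distance $\ge\frac34\tau$ from $\mathbb R^d\setminus F_n$, and $\frac34\tau\ge\frac34\lambda\ge\frac34r\ge\frac12\delta r$.
* If $P\in\mathcal P$, then $g(I')\cap\operatorname{int}\hat H_P=\emptyset$ by (12). The cubes $H_P$, $\hat H_P$ are concentric of sides $\delta r$, $2\delta r$, so $\operatorname{dist}(g(I'),H_P)\ge\frac12\delta r$.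
* If $P\notin\mathcal P$ is of generation $n+1$, then $g(I')\cap P=\emptyset$, so $\operatorname{dist}(g(I'),H_P)\ge\frac12(1-\delta)r\ge\frac12\delta r$.

Hence $g(I')\subset F_{n+1}$, at distance at least $\frac12\delta r=\frac12\delta_{n+1}r_{n+1}\ge\tau_{n+1}$ from $\mathbb R^d\setminus F_{n+1}$, by (1).

## 11. Averaging over the lines

**Step 11 (one line).** *Purpose: compare displacement with length along the modified line.* The segments of $\mathcal K_y$ and the deleted segments together form a polygonal path from $a_y$ to $b_y$. By the triangle inequality and (17), the displacements over $\mathcal K_y$ sum to at least $(1-2\varepsilon)u-C_2\delta r\cdot\#\{\text{cuts}\}$. Segments of displacement $<\tau_{n+1}$ contribute at most $(1+3N)\tau_{n+1}$. By (18) all others have displacement at most $q_{n+1}$ times their length. The total length of $\mathcal K_y$ is at most $L$, minus the lengths deleted for $P\in\mathcal P_{big}$, plus the tent increases. Hence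
$$\begin{aligned}(1-2\varepsilon)u&-C_2\delta r\,\#\{P\in\mathcal P_\partial\cup\mathcal P_{big}:I_y\cap\bar B(\zeta_P,R_P)\ne\emptyset\}-(1+3N)\tau_{n+1}\\ &\le q_{n+1}\Big(L-\sum_{P\in\mathcal P_{big}}|I_y\cap\bar B(\zeta_P,R_P)|+\sum_{P\in\mathcal P_{sm},\ I_y\cap\bar B(\zeta_P,R_P)\ne\emptyset}\frac{64R_P^2}{D_P}\Big).\end{aligned}\tag{19}$$

**Step 12 (all lines).** *Purpose: integrate (19) over $y\in D'$.* The set of $y\in D'$ for which $I_y$ meets $\bar B(\zeta_P,R_P)$ is compact: it corresponds to the projection of $T_s\cap\bar B(\zeta_P,R_P)$ to $e^\perp$. Its measure is at most $\omega R_P^{d-1}$. The chord length is a Borel function of $y$. For $P\in\mathcal P_{big}$ the ball $\bar B(\zeta_P,R_P)$ lies in $T_s$, so by Fubini $\int_{D'}|I_y\cap\bar B(\zeta_P,R_P)|\,dy=\Omega_dR_P^d$. Put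
$$U=u|D'|=qL|D'|,\qquad G=q\,\Omega_d\sum_{\mathcal P_{big}}R_P^d,\qquad S=64\,q\,\omega\sum_{\mathcal P_{sm}}\frac{R_P^{d+1}}{D_P},$$
$$X=C_2\omega\,\delta r\sum_{\mathcal P_{big}}R_P^{d-1},\qquad\beta=C_2\omega\,\delta r\sum_{\mathcal P_\partial}R_P^{d-1},\qquad\gamma=(1+3N)\tau_{n+1}|D'|.$$
Then the integrated inequality reads
$$(1-2\varepsilon)U-X-\beta-\gamma\ \le\ \frac{q_{n+1}}q\,(U-G+S).\tag{20}$$

**Step 13 (big obstacles are paid for by their own length).** *Purpose: show that $X$, which we cannot bound by a summable quantity, is absorbed by $G$.* For $P\in\mathcal P_{big}$ we have $\delta r\le qR_P/\Gamma$. Also, the balls $\bar B(\zeta_P,R_P)$, $P\in\mathcal P_{big}$, are disjoint and lie in $T_s$. Therefore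
$$X\le\frac{C_2\omega}{\Gamma\Omega_d}\,G=\frac G2,\qquad G\le q|T_s|\le qL|D'|=U,\tag{21}$$
and in particular $U-G+S\ge0$.

**Step 14 (the remaining errors are summable).** *Purpose: bound $\beta,\gamma,S$ relative to $U$.* Recall $U=u|D'|\ge c\,uh^{d-1}$ and $u\ge\tau$.

* Boundary cuts: by (16), $\beta\le C\delta rh^{d-2}L$. So $\beta/U\le C\delta rL/(hu)\le Cr/(\sigma\tau)=Cr/\tau'\le Cr/\lambda$.
* Short pieces: with $N\le r^{-d}$ and $\tau_{n+1}=r^{d+1}$, $\gamma/U=(1+3N)\tau_{n+1}/u\le4N\tau_{n+1}/u\le4r/\tau\le4r/\lambda$.
* Tents: for $P\in\mathcal P_{sm}$, $R_P<\Gamma\delta r/q$, and $R_P/D_P\le\kappa$ by (13). With (10),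
$$S\le Cq\,\kappa\,N\Big(\frac{\delta r}q\Big)^d\le Cq\,\kappa\,\delta^dh^{d-1}L=C\kappa\,\delta^d\,uh^{d-1},$$
so $S/U\le C\kappa\delta^d\le C\delta^{d+\alpha}$.

Altogether
$$\frac{\beta+\gamma+S}U\le C\Big(\frac{r_{n+1}}{\lambda_n}+\delta_{n+1}^{d+\alpha}\Big)\longrightarrow0\qquad(n\to\infty).\tag{22}$$

**Step 15 (end of the proof of (6)).** *Purpose: read off $\theta_n$ from (20).* If $q_{n+1}\ge q$, take $\theta_n=0$; then (6) holds at $n$ by (8). Otherwise write $q_{n+1}=(1-\theta)q$ with $0<\theta\le1$.

Suppose $\theta\ge\frac12$. Since $U-G+S\ge0$, the right side of (20) is at most $\frac12(U-G+S)$. With $X\le G/2$,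
$$(1-2\varepsilon)U-\tfrac G2-\beta-\gamma\le\tfrac12U-\tfrac12G+\tfrac12S,\qquad\text{so}\qquad(\tfrac12-2\varepsilon)U\le\beta+\gamma+S.$$
Since $\frac12-2\varepsilon\ge\frac38$, this contradicts (22) once $n$ is large.

So $\theta<\frac12$, and then $(1-\theta)G\ge G/2$. Now (20) and (21) give
$$(1-2\varepsilon)U-\tfrac G2-\beta-\gamma\ \le\ (1-\theta)U-\tfrac G2+S.$$
The two terms $G/2$ cancel, and
$$\theta\ \le\ 2\varepsilon+\frac{\beta+\gamma+S}U\ \le\ C\Big(2^{-\alpha n}+\frac{r_{n+1}}{\lambda_n}+\delta_{n+1}^{d+\alpha}\Big).$$
Take $\theta_n=\theta$. The constant $C$ is independent of $n$, and the right side is summable: $r_{n+1}/\lambda_n=\lambda_n^{n+1}\le\lambda_n\le2^{-n}$, and $\delta_{n+1}^{d+\alpha}\le(n+1)^{-1-\alpha/d}$. By (8), $q_{n+1}=(1-\theta_n)q\ge(1-\theta_n)(1-2^{-n})q_n$. This is (6).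

As explained after (6), $q_n$ stays bounded away from $0$, while (4) forces $q_n\to0$. This contradiction proves Proposition 4, and with it Theorem 1 and Corollary 2. $\blacksquare$

## 12. An $A_1$ weight that blows up on $E$

Let $\mathcal M$ be the Hardy–Littlewood maximal operator. A weight $w$, that is, a nonnegative locally integrable function, is an $A_1$ weight if $\mathcal Mw\le Cw$ a.e. for some $C$. Two textbook facts are needed. The Coifman–Rochberg theorem implies that for a bounded open set $U$ the function $(\mathcal M1_U)^{1/2}$ is an $A_1$ weight with a constant $C_1$ depending only on $d$. The weak $(1,1)$ bound says $|\{\mathcal M1_U>t\}|\le C_w|U|/t$ with $C_w$ depending only on $d$.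

*Proof of Corollary 3.* Choose bounded open $U_k\supset E$ with $|U_k|\le4^{-k}$, $k\ge1$, which is possible because $E$ is compact and null. Put
$$w=1+\sum_{k\ge1}(\mathcal M1_{U_k})^{1/2}.$$

First, the series converges in $L^1_{\rm loc}$. For every ball $B$ and every $t_0>0$, the weak bound gives Kolmogorov's inequality:
$$\int_B(\mathcal M1_{U_k})^{1/2}=\int_0^\infty|\{x\in B:\mathcal M1_{U_k}>t^2\}|\,dt\le t_0|B|+\int_{t_0}^\infty\frac{C_w|U_k|}{t^2}\,dt=t_0|B|+\frac{C_w|U_k|}{t_0}.$$
With $t_0=(C_w|U_k|/|B|)^{1/2}$ the right side is $2(C_w|B||U_k|)^{1/2}\le2C_w^{1/2}|B|^{1/2}2^{-k}$, which is summable in $k$.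

Second, $w$ is an $A_1$ weight: $\mathcal M$ is countably subadditive on nonnegative functions, so $\mathcal Mw\le1+C_1\sum_k(\mathcal M1_{U_k})^{1/2}\le\max(1,C_1)\,w$ a.e.

Third, $w$ blows up on $E$. Averages of $1_{U_k}$ over small balls around a point of the open set $U_k$ equal $1$, so $\mathcal M1_{U_k}\ge1$ on $U_k$. Hence $w\ge k+1$ on $U_1\cap\dots\cap U_k$, which is an open neighbourhood of $E$.

By Corollary 2, $w$ is not comparable to any qc Jacobian. $\square$
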